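\title{Carath\'eodory completeness does not imply finite compactness}

\begin{abstract}
For every $n\ge 2$ we construct bounded domains $D\subset\mathbb C^n$ that are complete for the Carath\'eodory distance $c_D$ and have a $c_D$-ball, of radius as small as we please, that is not relatively compact in $D$. In $\mathbb C^2$ the domain is an explicit neighborhood of infinitely many annuli $A_j$, each of which meets a fixed annulus $A_0$ in $j$ points near the outer rim. These intersections keep $c_D$ bounded between $A_0$ and $A_j$, while explicit bounded functions keep the $A_j$ uniformly apart. Together with the theorem of Selby and Sibony for plane domains, this shows that completeness and finite compactness coincide for all bounded domains of $\mathbb C^n$ exactly when $n=1$.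
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb E$ be the open unit disc in $\mathbb C$, let $D\subset\mathbb C^n$ be a bounded domain, and let $\mathcal O(D,\mathbb E)$ be the set of holomorphic maps $D\to\mathbb E$. The \emph{Carath\'eodory distance} of $D$ is
\[
c_D(x,y)=\sup\bigl\{\tanh^{-1}|f(y)| : f\in\mathcal O(D,\mathbb E),\ f(x)=0\bigr\}.
\]
It measures how well bounded holomorphic functions tell points apart: $\tanh c_D(x,y)$ is the supremum of the values of $|f(y)|$ over functions bounded by $1$ that vanish at $x$. Because $D$ is bounded, $c_D$ is a distance that induces the usual topology (Lemma~\ref{lem:basic}).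

There are two ways to say that the boundary of $D$ is out of reach for $c_D$. The domain $D$ is \emph{$c_D$-complete} if every $c_D$-Cauchy sequence converges in $(D,c_D)$ to a point of $D$. It is \emph{$c_D$-finitely compact} if every ball $\{z\in D: c_D(a,z)<r\}$, with $a\in D$ and $r>0$, is relatively compact in $D$ for the usual topology. Finite compactness implies completeness (see Lemma~\ref{lem:boundary}). The question, posed in \cite{source}, is the converse:

\begin{quote}
\emph{Is every $c_D$-complete bounded domain $D\subset\mathbb C^n$ $c_D$-finitely compact?}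
\end{quote}

In the simplest examples the two properties hold or fail together. For $D=\mathbb E$ the Schwarz lemma gives $c_{\mathbb E}(0,\lambda)=\tanh^{-1}|\lambda|$, so the ball of radius $r$ about $0$ is the disc $|\lambda|<\tanh r$, and both properties hold. For the punctured disc $\mathbb E\setminus\{0\}$ every bounded holomorphic function extends across $0$, so the distance is the restriction of $c_{\mathbb E}$; the sequence $1/m$ is Cauchy, and both properties fail. Two theorems suggest the guess that the answer is always yes. For plane domains it is yes, by a theorem of Selby \cite{Selby} and Sibony \cite{Sibony}. And by the Hopf--Rinow--Cohn-Vossen theorem, recalled in Section~\ref{sec:thm2}, a complete locally compact metric space has compact closed balls as soon as its distance is the infimum of the lengths of curves.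

Nothing in the definition of $c_D$, however, makes it an infimum of lengths, and without that property the implication fails for the plainest spaces. The real line with the distance $\min(1,|x-y|)$ has the usual topology and is complete, yet a ball of radius $2$ is the whole line, and it contains the integers at mutual distance $1$. The question is whether bounded holomorphic functions can truncate distances in this way. In dimension $n\ge2$ they can.

\begin{theorem}\label{thm:main}
Let $0<\beta\le\frac1{10}$. There is an explicit bounded domain $D=D_\beta\subset\mathbb C^2$ that is $c_D$-complete, with a point $a\in D$ and points $x_j\in D$ $(j\ge2)$ that converge in $\mathbb C^2$ to a point of $\partial D$ and satisfy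
\[
c_D(a,x_j)\le\tanh^{-1}\bigl(2.2\sqrt\beta\bigr)<1\qquad\text{for all } j\ge2 .
\]
Hence $D$ is not $c_D$-finitely compact.
\end{theorem}

The second theorem also involves the \emph{inner Carath\'eodory distance} $c_D^i(x,y)$, the infimum of the $c_D$-lengths of the curves in $D$ from $x$ to $y$. Finite compactness for $c_D^i$ means that all $c_D^i$-balls are relatively compact in $D$.

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(a)] For every $n\ge2$ and $\varepsilon>0$ there are a bounded $c_D$-complete domain $D\subset\mathbb C^n$ and a point $a\in D$ such that the ball $\{z\in D:c_D(a,z)<\varepsilon\}$ is not relatively compact in $D$. This ball contains an infinite sequence whose pairwise $c_D$-distances are bounded below by a positive constant.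
\item[(b)] Each such $D$ is finitely compact for the inner Carath\'eodory distance $c_D^i$. In the notation of Theorem~\ref{thm:main}, $c_D^i(a,x_j)\to\infty$ while $c_D(a,x_j)<1$; so $c_D^i/c_D$ is unbounded.
\item[(c)] Completeness and finite compactness for the Carath\'eodory distance coincide for all bounded domains of $\mathbb C^n$ if and only if $n=1$.
\end{itemize}
\end{theorem}

The theorem of Selby and Sibony is used only in part (c). Section~\ref{sec:tests} turns both properties into statements about sequences that tend to the boundary. Section~\ref{sec:skeleton} shows the phenomenon on a union $X$ of annuli, where it can be computed by hand. Section~\ref{sec:domain} thickens $X$ to the domain $D_\beta$, Section~\ref{sec:complete} proves that $D_\beta$ is complete, and Section~\ref{sec:thm2} proves Theorem~\ref{thm:strong}.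

\section{Bounded sequences and Cauchy sequences at the boundary}\label{sec:tests}

The Poincar\'e distance on $\mathbb E$ is
\[
p(\lambda,\mu)=\tanh^{-1}\left|\frac{\mu-\lambda}{1-\overline\lambda\mu}\right| .
\]
It is a distance, and $p(\lambda,\mu)\ge\tanh^{-1}\frac{|\lambda-\mu|}2$ because $|1-\overline\lambda\mu|<2$. We write $B(z,r)$ for Euclidean balls.

\begin{lemma}\label{lem:basic}
Let $D\subset\mathbb C^n$ be a bounded domain.
\begin{itemize}
\item[(i)] $c_D(x,y)=\sup\{p(f(x),f(y)):f\in\mathcal O(D,\mathbb E)\}$. In particular, for every $f\in\mathcal O(D,\mathbb E)$,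
\begin{equation}\label{eq:lower}
c_D(x,y)\ \ge\ p(f(x),f(y))\ \ge\ \tanh^{-1}\frac{|f(x)-f(y)|}2 .
\end{equation}
\item[(ii)] If $F:D\to D'$ is a holomorphic map to another bounded domain, then $c_{D'}(F(x),F(y))\le c_D(x,y)$.
\item[(iii)] If $\Delta>\operatorname{diam}D$, then $c_D(x,y)\ge|x-y|/\Delta$ on $D$. If $B(z,5r)\subset D$, then $c_D(x,y)\le|x-y|/(2r)$ for $x,y\in B(z,r)$.
\end{itemize}
Consequently $c_D$ is a distance that induces the usual topology of $D$.
\end{lemma}

\begin{proof}
(i) Given $f\in\mathcal O(D,\mathbb E)$, compose it with the automorphism $\mu\mapsto(\mu-f(x))/(1-\overline{f(x)}\mu)$ of $\mathbb E$. The result $g$ vanishes at $x$, and $\tanh^{-1}|g(y)|=p(f(x),f(y))$.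

(ii) If $f\in\mathcal O(D',\mathbb E)$ vanishes at $F(x)$, then $f\circ F\in\mathcal O(D,\mathbb E)$ vanishes at $x$.

(iii) Let $x\ne y$ and $u=(y-x)/|y-x|$. The function $\zeta\mapsto\langle\zeta-x,u\rangle/\Delta$ maps $D$ to $\mathbb E$, vanishes at $x$, and equals $|x-y|/\Delta$ at $y$; and $\tanh^{-1}\tau\ge\tau$. For the upper bound let $f\in\mathcal O(D,\mathbb E)$ vanish at $x$. The function $\lambda\mapsto f(x+4r\lambda u)$ is defined on $\mathbb E$, and the Schwarz lemma at $\lambda=\tau:=|x-y|/(4r)<\frac12$ gives $|f(y)|\le\tau$. Finally $\tanh^{-1}\tau\le\tau/(1-\tau^2)\le2\tau$.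

Symmetry and the triangle inequality pass from $p$ to $c_D$ by (i); finiteness follows from the upper bound in (iii) and the connectedness of $D$; the two bounds together identify the topology.
\end{proof}

\begin{lemma}\label{lem:boundary}
Let $D\subset\mathbb C^n$ be a bounded domain.
\begin{itemize}
\item[(i)] $D$ fails to be $c_D$-finitely compact if and only if some $c_D$-bounded sequence in $D$ converges in $\mathbb C^n$ to a point of $\partial D$.
\item[(ii)] $D$ fails to be $c_D$-complete if and only if some $c_D$-Cauchy sequence in $D$ converges in $\mathbb C^n$ to a point of $\partial D$.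
\end{itemize}
Since Cauchy sequences are bounded, finite compactness implies completeness.
\end{lemma}

\begin{proof}
(i) The closure in $\mathbb C^n$ of a $c_D$-ball is a compact subset of $\overline D$. The ball is relatively compact in $D$ exactly when this closure misses $\partial D$.

(ii) By the lower bound in Lemma~\ref{lem:basic}(iii), a $c_D$-Cauchy sequence is Cauchy in $\mathbb C^n$, so it has a limit $y_*\in\overline D$. The topologies agree, so the sequence converges in $(D,c_D)$ if and only if $y_*\in D$.
\end{proof}

We therefore need a domain whose boundary is approached by bounded sequences but by no Cauchy sequence. The next lemma gives two ways to show that a sequence is not Cauchy.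

\begin{lemma}\label{lem:tests}
Let $(y_m)$ be a sequence in a bounded domain $D$.
\begin{itemize}
\item[(i)] \emph{(One function.)} If $f\in\mathcal O(D,\mathbb E)$ and $|f(y_m)|\to1$, then $c_D(a,y_m)\to\infty$ for every $a\in D$. In particular $(y_m)$ is not Cauchy.
\item[(ii)] \emph{(A moving function.)} If $f_m\in\mathcal O(D,\mathbb E)$, $f_m\to0$ pointwise on $D$, and $|f_m(y_m)|\ge\eta>0$ for all large $m$, then $(y_m)$ is not Cauchy.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For fixed $\lambda\in\mathbb E$ and $|\mu|\to1$,
\[
1-\tanh^2p(\lambda,\mu)=\frac{(1-|\lambda|^2)(1-|\mu|^2)}{|1-\overline\lambda\mu|^2}\le\frac{(1-|\lambda|^2)(1-|\mu|^2)}{(1-|\lambda|)^2}\longrightarrow0 .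
\]
Apply \eqref{eq:lower} with $\lambda=f(a)$ and $\mu=f(y_m)$.

(ii) Fix $l$. Since $f_m(y_l)\to0$ as $m\to\infty$, inequality \eqref{eq:lower} gives
\[
\liminf_{m\to\infty}c_D(y_m,y_l)\ \ge\ \liminf_{m\to\infty}\tanh^{-1}\frac{|f_m(y_m)-f_m(y_l)|}2\ \ge\ \tanh^{-1}\frac\eta2 .
\]
The right side is positive and does not depend on $l$.
\end{proof}

The first test settles the familiar domains. For a polydisc use a coordinate; for the unit ball and a boundary point $u$ use $\langle\,\cdot\,,u\rangle$; for the annulus $\beta^2<|s|<1$ use $s$ or $\beta^2/s$. Where it applies at every boundary point it proves finite compactness, so it cannot separate the two notions. The second test says nothing about boundedness. Our domain will have boundary points at which the first test is unavailable and the second one works.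

\section{Annuli joined near the outer rim}\label{sec:skeleton}

We want points $x_j$ that leave every compact set, stay at bounded distance from a base point $a$, and are uniformly apart from each other. An upper bound for $c_D$ is a constraint on \emph{all} bounded functions. The way to impose one is to place $a$ and $x_j$ on two complex curves in $D$ that intersect: the difference of the restrictions of $f$ to the two curves then has prescribed zeros.

\subsection*{A model on the disc}
Suppose both curves are parametrized by $s\in\mathbb E$, that $a$ and $x_j$ have the parameter $s=0$, and that intersecting points have the same parameter on both curves. For a function $f$ bounded by $1$, let $d(s)$ be the difference of its values on the two curves; then $|d|<2$, and $d$ vanishes at the intersection parameters. The curves carrying the $x_j$ should not accumulate inside $D$, so as $j\to\infty$ their intersections with the base curve must move toward $|s|=1$.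

One intersection, at $s=w$, gives only $|d(0)|\le2|w|$, with equality for $d=2(s-w)/(1-\overline ws)$. This is worthless when $|w|\to1$. Take instead two intersections, at $s=\pm\sqrt\beta$. The function $(s^2-\beta)/(1-\beta s^2)$ has exactly these zeros, and its modulus is $1$ on the unit circle. The quotient of $d$ by it is holomorphic on $\mathbb E$ and bounded by $2$ by the maximum principle, so $|d(0)|\le2\beta$. The same argument with $(s^j-\beta)/(1-\beta s^j)$ shows that $j$ intersections at the roots of $s^j=\beta$ give
\[
|d(0)|\le2\beta\qquad\text{for every } j,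
\]
although the roots have modulus $\beta^{1/j}\to1$. The growing number of intersections exactly compensates for their drift to the rim.

With $R=1/\beta$, the graphs $v=1$ and $v=Rs^j$ in $\mathbb C^2$ meet precisely where $s^j=\beta$. Over the whole disc, though, the graphs $v=Rs^j$ all pass through the origin, and no function separates them there. Removing only $s=0$ destroys completeness: by Lemma~\ref{lem:basic}(ii) and the example of the punctured disc, the points $(1/m,R/m)$ of the graph $v=Rs$ would form a Cauchy sequence tending to the missing origin. So we cut out a hole and work over an annulus, at the cost of replacing $\beta$ by $\sqrt\beta$ in the estimate.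

\subsection*{The annuli}
Fix $0<\beta\le\frac1{10}$ and $R=1/\beta$. Put
\[
A=\{s\in\mathbb C:\beta^2<|s|<1\},\qquad \Omega=A\times\{v\in\mathbb C:0<|v|<R\},
\]
\[
A_0=\{(s,1):s\in A\},\qquad A_j=\{(s,Rs^j):s\in A\}\quad(j\ge1),\qquad X=\bigcup_{j\ge0}A_j,
\]
\[
a=(\beta,1)\in A_0,\qquad x_j=(\beta,R\beta^j)=(\beta,\beta^{j-1})\in A_j\quad(j\ge2).
\]
See Figure~\ref{fig:annuli}. We have $X\subset\Omega$, since $0<|Rs^j|<R$ on $A$ and $R>1$. For $j\ge1$ the annuli $A_j$ and $A_0$ meet at the $j$ points $(s,1)$ with $s^j=\beta$, which have $|s|=\beta^{1/j}\in[\beta,1)$ and hence $s\in A$. So $X$ is connected. For $j>k\ge1$ the annuli $A_j$ and $A_k$ are disjoint, because $s^j=s^k$ with $s\neq0$ forces $|s|=1$. The points $x_j$ converge to $(\beta,0)\notin\Omega$.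

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=3.6cm,y=1cm]
\draw[dashed] (-2,-3.5) -- (-2,1) -- (0,1) -- (0,-3.5);
\draw[dotted] (-1,1) -- (-1,-3.5);
\draw[thick] (0,0) -- (-2,0) node[left] {$A_0$};
\draw (0,1) -- (-2,-1) node[left] {$A_1$};
\draw (0,1) -- (-2,-3) node[left] {$A_2$};
\draw (0,1) -- (-1.5,-3.5) node[below] {$A_3$};
\draw (0,1) -- (-1.125,-3.5) node[below] {$A_4$};
\draw (0,1) -- (-0.9,-3.5) node[below] {$A_5$};
\draw[fill=white] (-0.5,0) circle (2pt) (-0.333,0) circle (2pt) (-0.25,0) circle (2pt) (-0.2,0) circle (2pt);
\fill (-1,0) circle (2pt) node[above left] {$a$};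
\fill (-1,-1) circle (2pt) node[above left] {$x_2$};
\fill (-1,-2) circle (2pt) node[above left] {$x_3$};
\fill (-1,-3) circle (2pt) node[above left] {$x_4$};
\node[above] at (-2,1) {$|s|=\beta^2$};
\node[above] at (-1,1) {$|s|=\beta$};
\node[above] at (0,1) {$|s|=1$};
\end{tikzpicture}
\caption{The annuli $A_0=\{v=1\}$ and $A_j=\{v=Rs^j\}$ over $\beta^2<|s|<1$, with $R=1/\beta$, drawn in the coordinates $\log|s|$ (horizontal) and $\log|v|$ (vertical). The dashed top edge is $|v|=R$, and $v=0$ lies at the bottom, at infinity. The annulus $A_j$ meets $A_0$ in $j$ points with $|s|=\beta^{1/j}$ (open dots; for $j=1$ the point $a$), which drift to the outer rim $|s|=1$. The points $x_j=(\beta,\beta^{j-1})\in A_j$ tend to $(\beta,0)$.}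
\label{fig:annuli}
\end{figure}

The radius $\beta$ is the geometric mean of the two boundary radii of $A$, so $s=\beta$ is a fixed point of the involution $s\mapsto\beta^2/s$ of $A$. It plays the role of the center of the disc.

\begin{lemma}\label{lem:upper}
Let $j\ge2$, and let $d$ be holomorphic on $A$ with $|d|\le2$ and $d(s)=0$ whenever $s^j=\beta$. Then
\[
|d(\beta)|\le\frac{2\sqrt\beta}{\sqrt{(1-\beta)(1-\beta^3)}}<2.2\sqrt\beta .
\]
\end{lemma}

\begin{proof}
The zeros of $s^j-\beta$ are simple, so $h=d/(s^j-\beta)$ is holomorphic on $A$. Near the outer circle the denominator has size about $1$, but near the inner circle only about $\beta$, and we need the geometric mean of the two resulting bounds. This is Hadamard's three circles theorem; in the present symmetric case it has a direct proof. Let $g(s)=h(s)\,h(\beta^2/s)$, so that $g(\beta^2/s)=g(s)$ and $g(\beta)=h(\beta)^2$. For $r<1$ so close to $1$ that $r^j>\beta>(\beta^2/r)^j$, we have on the circle $|s|=r$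
\[
|g(s)|\le\frac2{r^j-\beta}\cdot\frac2{\beta-(\beta^2/r)^j},
\]
and by symmetry the same bound holds on $|s|=\beta^2/r$. The maximum principle on the annulus between these circles, which contains $\beta$, gives this bound for $|h(\beta)|^2$. Let $r\to1$ and use $j\ge2$:
\[
|h(\beta)|^2\le\frac4{(1-\beta)(\beta-\beta^{2j})}\le\frac4{\beta(1-\beta)(1-\beta^3)} .
\]
Since $|d(\beta)|=(\beta-\beta^j)|h(\beta)|\le\beta|h(\beta)|$, the first inequality follows. For $\beta\le\frac1{10}$ we have $(1-\beta)(1-\beta^3)\ge0.9\cdot0.999>(2/2.2)^2$.
\end{proof}

Lemma~\ref{lem:upper} will bound the distance from $a$ to $x_j$ in \emph{any} domain that contains $X$. The opposite requirement, that the $A_j$ stay apart, is also easy to meet on $X$ itself. For $j\ge1$ define $h_j$ on $X$ by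
\begin{equation}\label{eq:hj}
h_j=Rs^j-1\ \text{ on } A_j,\qquad h_j=0\ \text{ on } A_k\ \text{ for } k\ne j .
\end{equation}
This is consistent, because $A_j$ meets only $A_0$, and $Rs^j-1$ vanishes on $A_j\cap A_0$. The functions $h_j$ are holomorphic on each annulus, bounded by $R+1$ independently of $j$, and tend to $0$ pointwise on $X$, while $|h_j|=|v-1|$ is close to $1$ at points of $A_j$ with $v$ small. These are the moving functions of Lemma~\ref{lem:tests}(ii). They do not conflict with Lemma~\ref{lem:upper}: after normalization, $|h_j(x_j)|/(R+1)<\beta<2.2\sqrt\beta$.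

On $X$ the whole phenomenon is thus present. What remains is to pass from $X$ to an open set. The $h_j$ must extend with a uniform bound, and points of the open set near $v=0$, which need not lie on $X$, must still be detected by some extension.

\section{The domain}\label{sec:domain}

We use two facts about infinite products. If $\sum|u_k|$ converges locally uniformly and the $u_k$ are holomorphic, then $\prod(1-u_k)$ converges locally uniformly to a holomorphic function that vanishes only where a factor vanishes. If $0\le\alpha_i<1$ and $\sum\alpha_i<\infty$, then $0<\prod(1-\alpha_i)$ and $\prod(1+\alpha_i)<\infty$.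

The annulus $A_k$ is the zero set in $\Omega$ of $1-Rs^k/v$ for $k\ge1$, and of $v-1$ for $k=0$. The series $\sum_kR|s|^k/|v|$ converges locally uniformly on $\Omega$, so
\[
G(s,v)=(v-1)\prod_{k\ge1}\Bigl(1-\frac{Rs^k}v\Bigr),\qquad G_j(s,v)=(v-1)\prod_{k\ge1,\ k\ne j}\Bigl(1-\frac{Rs^k}v\Bigr)\quad(j\ge1)
\]
are holomorphic on $\Omega$. The function $G$ vanishes on $X$, and $G_j$ vanishes on every $A_k$ with $k\ne j$. To turn $G_j$ into an extension of $\pm h_j$ we must find its values on $A_j$ and divide by them. The natural coordinate transverse to $A_j$ is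
\[
t=\frac{Rs^j}v,\qquad\text{so that } A_j=\{t=1\}\ \text{ and }\ G=(1-t)\,G_j .
\]
For $k=j+i$ with $i\ge1$ the factor of index $k$ is $1-ts^i$. For $k=j-i$ with $1\le i\le j-1$ it is $1-ts^{-i}=(-t)s^{-i}(1-s^i/t)$. Since $1+2+\dots+(j-1)=j(j-1)/2$,
\begin{equation}\label{eq:Gj}
G_j=(v-1)\,(-t)^{j-1}\,s^{-j(j-1)/2}\prod_{i\ge1}(1-ts^i)\prod_{i=1}^{j-1}\Bigl(1-\frac{s^i}t\Bigr).
\end{equation}
For $1\le N\le\infty$ put $P_N(s)=\prod_{1\le i<N}(1-s^i)$, which is holomorphic and zero-free on $\mathbb E$. At $t=1$ the two products in \eqref{eq:Gj} are $P_\infty(s)$ and $P_j(s)$. The unwanted factor $s^{-j(j-1)/2}P_\infty P_j$ depends on $s$ alone and has no zeros, so we may divide by it on all of $\Omega$: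
\begin{equation}\label{eq:Hj}
H_j:=\frac{s^{j(j-1)/2}\,G_j}{P_j(s)P_\infty(s)}
=(v-1)(-t)^{j-1}\,\frac{\prod_{i\ge1}(1-ts^i)\prod_{i=1}^{j-1}(1-s^i/t)}{P_\infty(s)\,P_j(s)}\qquad(j\ge1).
\end{equation}
For instance,
\[
H_2=(v-1)\cdot\frac{s\,(1-Rs/v)}{1-s}\cdot\frac{\prod_{k\ge3}(1-Rs^k/v)}{P_\infty(s)} ;
\]
at $v=Rs^2$ the middle quotient is $s(1-1/s)/(1-s)=-1$, the last one is $1$, and $H_2=-(Rs^2-1)$.

\begin{lemma}\label{lem:H}
\begin{itemize}
\item[(i)] $H_j=(-1)^{j-1}h_j$ on $X$; in particular $|H_j|<R+1$ on $X$.
\item[(ii)] $H_j\to0$ locally uniformly on $\Omega$ as $j\to\infty$.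
\end{itemize}
\end{lemma}

\begin{proof}
(i) On $A_k$ with $k\ne j$ we have $G_j=0$. On $A_j$ set $t=1$ and $v=Rs^j$ in the second expression in \eqref{eq:Hj}.

(ii) Use the first expression in \eqref{eq:Hj}. Every compact subset of $\Omega$ lies in a region $|s|\le\rho<1$, $|v|\ge\nu>0$. There
\[
|G_j|\le(R+1)\prod_{k\ge1}\Bigl(1+\frac{R\rho^k}\nu\Bigr),\qquad |P_j|,\,|P_\infty|\ge\prod_{i\ge1}(1-\rho^i)>0,
\]
with bounds independent of $j$, while $|s|^{j(j-1)/2}\le\rho^{j(j-1)/2}\to0$.
\end{proof}

The power $s^{j(j-1)/2}$ does two jobs. It makes $H_j$ small on compact sets; and its reciprocal, in \eqref{eq:Gj}, makes $G_j$ very large near $A_j$, so that a bound on $G=(1-t)G_j$ will force $t$ to be very close to $1$. We now impose, as the definition of the open set, the bounds that we want on $G$ and on the $H_j$: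
\[
U=\bigl\{x\in\Omega:\ |G(x)|<1\ \text{ and }\ |H_j(x)|<R+2\ \text{ for all } j\ge1\bigr\}.
\]
Infinitely many conditions could destroy openness, but here they do not. Let $x\in U$ and let $K\subset\Omega$ be a compact neighborhood of $x$. By Lemma~\ref{lem:H}(ii) there is $J$ with $|H_j|<1$ on $K$ for all $j\ge J$, and the finitely many remaining strict inequalities persist near $x$ by continuity. So $U$ is open. It contains $X$, because $G=0$ on $X$ and by Lemma~\ref{lem:H}(i).

\begin{definition}\label{def:D}
The domain $D=D_\beta$ is the connected component of $U$ that contains the connected set $X$.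
\end{definition}

Thus $D$ is a bounded domain in $\mathbb C^2$, and by construction
\begin{equation}\label{eq:list}
s,\qquad \frac{\beta^2}s,\qquad \frac vR,\qquad G,\qquad \frac{H_j}{R+2}\ \ (j\ge1)\qquad\text{belong to }\mathcal O(D,\mathbb E).
\end{equation}

\begin{proposition}\label{prop:notfc}
For all $j\ge2$ we have $c_D(a,x_j)\le\tanh^{-1}(2.2\sqrt\beta)<1$, and $x_j\to(\beta,0)\in\partial D$. Hence $D$ is not $c_D$-finitely compact.
\end{proposition}

\begin{proof}
Let $f\in\mathcal O(D,\mathbb E)$ with $f(a)=0$. Since $A_0,A_j\subset D$, the function $d(s)=f(s,Rs^j)-f(s,1)$ is holomorphic on $A$, satisfies $|d|\le2$, and vanishes when $s^j=\beta$. Lemma~\ref{lem:upper} gives $|f(x_j)|=|d(\beta)|<2.2\sqrt\beta$. Take the supremum over $f$, and note that $2.2\sqrt{1/10}<0.70<\tanh1$. The point $(\beta,0)$ is a limit of points of $D$ and is not in $\Omega\supset D$, so it lies in $\partial D$. Lemma~\ref{lem:boundary}(i) concludes.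
\end{proof}

\section{Completeness}\label{sec:complete}

By Lemma~\ref{lem:boundary}(ii) we must show that no sequence $y_m=(s_m,v_m)$ in $D$ with a limit $y_*=(s_*,v_*)\in\partial D$ is Cauchy. Note that $y_*\in\overline\Omega=\overline A\times\{|v|\le R\}$. Most boundary points are handled by one function from the list \eqref{eq:list}.

\begin{lemma}\label{lem:easy}
If $y_m\to y_*\in\partial D$ and $y_*\notin A\times\{0\}$, then $c_D(a,y_m)\to\infty$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tests}(i) it suffices to find $f$ in the list \eqref{eq:list} with $|f(y_m)|\to1$. If $|s_*|=1$, or $|s_*|=\beta^2$, or $|v_*|=R$, take $f=s$, $\beta^2/s$, or $v/R$. Otherwise $s_*\in A$ and $|v_*|<R$, and $v_*\ne0$ by hypothesis, so $y_*\in\Omega$.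

We claim that $y_*\notin U$. If $y_*\in U$, a Euclidean ball about $y_*$ lies in $U$ and contains some $y_m\in D$. The ball is connected, so it lies in the component $D$, and $y_*\in D$; this is impossible for a boundary point of an open set. Hence one of the strict inequalities that define $U$ fails at $y_*$. The corresponding weak inequality holds by continuity, so $|G(y_*)|=1$ or $|H_j(y_*)|=R+2$ for some $j$. Take $f=G$ or $f=H_j/(R+2)$.
\end{proof}

At points of $A\times\{0\}$ the first test cannot work in general: by Proposition~\ref{prop:notfc} the point $(\beta,0)$ is the limit of a bounded sequence. We use the second test, and for each point $(s,v)\in D$ with $v$ small we must find an index $j$ with $|H_j(s,v)|$ bounded below. The candidate is the index of the annulus nearest in modulus, the one for which $|t|$ is as close to $1$ as possible. This choice gives only $|s|^{1/2}<|t|\le|s|^{-1/2}$. That controls the two products in \eqref{eq:Hj} but not the factor $t^{j-1}$, which may be as small as about $|s|^{(j-1)/2}$. The condition $|G|<1$ is there to remove this difficulty.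

For $0<\rho<1$ put
\[
\kappa=\prod_{i\ge1}(1-\rho^{\,i-1/2})>0,\qquad \Lambda=\prod_{i\ge1}(1+\rho^i)<\infty,\qquad \delta=\frac{\kappa^2}{4\Lambda^2}>0,
\]
and choose $j_0\ge2$ such that $2\kappa^{-2}(j-1)\rho^{(j-1)^2/2}\le\frac12$ for all $j\ge j_0$. These constants depend only on $\rho$.

\begin{lemma}\label{lem:key}
Let $(s,v)\in\Omega$ satisfy $|s|\le\rho$, $|v|\le\frac12$, and $|G(s,v)|<1$. There is an integer $j$ such that, with $t=Rs^j/v$,
\begin{itemize}
\item[(i)] $j\ge\log(1/|v|)/(2\log R)$, and in particular $j\ge1$;
\item[(ii)] $|1-t|<2\kappa^{-2}\rho^{(j-1)^2/2}$;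
\item[(iii)] if $j\ge j_0$, then $|H_j(s,v)|\ge\delta$.
\end{itemize}
\end{lemma}

\begin{proof}
As $j$ runs through $\mathbb Z$, the numbers $|Rs^j/v|$ form a two-sided geometric progression of ratio $|s|$. Exactly one of them lies in the interval $(|s|^{1/2},|s|^{-1/2}]$, whose endpoints have ratio $|s|$. Let $j$ be its index, so that
\begin{equation}\label{eq:t}
|s|^{1/2}<|t|\le|s|^{-1/2}.
\end{equation}

(i) Since $|s|^{1/2}>\beta$, we have $|s|^j=\beta|t||v|\le\beta|s|^{-1/2}|v|\le|v|$, that is, $j\log(1/|s|)\ge\log(1/|v|)>0$. Now use $0<\log(1/|s|)<2\log R$.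

(ii) By \eqref{eq:t}, both $|ts^i|$ and $|s^i/t|$ are at most $|s|^{i-1/2}\le\rho^{\,i-1/2}$ for $i\ge1$. So each of the two products in \eqref{eq:Gj} and in the numerator of \eqref{eq:Hj} has modulus at least $\kappa$. Also $|v-1|\ge\frac12$ and $|t|^{j-1}\ge|s|^{(j-1)/2}$. Since $\frac{j-1}2-\frac{j(j-1)}2=-\frac{(j-1)^2}2$, formula \eqref{eq:Gj} gives
\[
|G_j(s,v)|\ \ge\ \tfrac12\kappa^2\,|s|^{-(j-1)^2/2}\ \ge\ \tfrac12\kappa^2\rho^{-(j-1)^2/2}.
\]
Combine this with $|1-t|\,|G_j|=|G|<1$.

(iii) By (ii) and the choice of $j_0$, we have $(j-1)|1-t|\le\frac12$, and so $|1-t|\le\frac12$. Bernoulli's inequality gives $|t|^{j-1}\ge(1-|1-t|)^{j-1}\ge1-(j-1)|1-t|\ge\frac12$. Since $|P_\infty(s)|$ and $|P_j(s)|$ are at most $\Lambda$, formula \eqref{eq:Hj} gives $|H_j(s,v)|\ge\frac12\cdot\frac12\cdot\kappa^2/\Lambda^2=\delta$.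
\end{proof}

Part (ii) describes the shape of $D$: over $|s|\le\rho$ and near $v=0$ it is confined to very thin tubes around the annuli $A_j$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
In view of Proposition~\ref{prop:notfc}, only completeness remains. Let $y_m=(s_m,v_m)\in D$ converge to $y_*\in\partial D$. If $y_*\notin A\times\{0\}$, the sequence is unbounded by Lemma~\ref{lem:easy}, hence not Cauchy. Let $y_*=(s_*,0)$ with $s_*\in A$, and fix $\rho$ with $|s_*|<\rho<1$. For large $m$ we have $|s_m|\le\rho$ and $|v_m|\le\frac12$, and $|G(y_m)|<1$ because $y_m\in U$. Let $j_m$ be the index given by Lemma~\ref{lem:key}. By (i), $j_m\to\infty$ since $v_m\to0$. By (iii), $|H_{j_m}(y_m)|\ge\delta$ for large $m$. The functions $f_m=H_{j_m}/(R+2)$ lie in $\mathcal O(D,\mathbb E)$, tend to $0$ pointwise by Lemma~\ref{lem:H}(ii), and satisfy $|f_m(y_m)|\ge\delta/(R+2)$. By Lemma~\ref{lem:tests}(ii) the sequence $(y_m)$ is not Cauchy. By Lemma~\ref{lem:boundary}(ii), $D$ is $c_D$-complete.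
\end{proof}

\begin{remark}
The construction of $D_\beta$ and the proof of completeness use only $0<\beta<1$. Smallness of $\beta$ enters through Lemma~\ref{lem:upper} alone: its first bound controls $c_D(a,x_j)$ only when it is less than $1$, and $\beta\le\frac1{10}$ yields the constant $2.2$. The inner radius $\beta^2$ is used three times: it lies below the moduli $\beta^{1/j}$ of the intersection points, it makes $|s|=\beta$ the middle circle of $A$, and it gives $|s|^{1/2}>\beta$ in Lemma~\ref{lem:key}(i). The bound $R+2$ on $H_j$ must be independent of $j$ for the lower bound $\delta/(R+2)$ to survive the normalization.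
\end{remark}

\section{Small balls, higher dimensions, and the inner distance}\label{sec:thm2}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(a)}]
Choose $\beta\le\frac1{10}$ with $2.2\sqrt\beta<\tanh\varepsilon$, and let $D=D_\beta$.

\emph{The case $n=2$.} By Theorem~\ref{thm:main}, $D$ is complete, and the ball of radius $\varepsilon$ about $a$ contains the points $x_j$, which tend to a boundary point. So the ball is not relatively compact in $D$. For $j\ne k$ with $j,k\ge2$, Lemma~\ref{lem:H}(i) gives $H_j(x_k)=0$ and $|H_j(x_j)|=1-\beta^{j-1}\ge1-\beta$. The function $H_j/(R+2)$ in the definition of $c_D$ gives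
\[
c_D(x_k,x_j)\ge\tanh^{-1}\frac{1-\beta}{R+2}>0 .
\]

\emph{The case $n\ge3$.} Let $\widetilde D=D\times\mathbb E^{n-2}$. By Lemma~\ref{lem:basic}(ii), the inclusion $x\mapsto(x,0)$ and the projection $\widetilde D\to D$ do not increase distances, so $c_{\widetilde D}((x,0),(y,0))=c_D(x,y)$. Hence the points $(x_j,0)$ lie in the ball of radius $\varepsilon$ about $(a,0)$ and are as far apart as the $x_j$, and they converge to the boundary point $(\beta,0,\dots,0)$. For completeness, let $(y_m,w_m)$ be $c_{\widetilde D}$-Cauchy, with Euclidean limit $(y_*,w_*)$. Its projection $(y_m)$ is $c_D$-Cauchy, so $y_*\in D$. Each coordinate of $w$ belongs to $\mathcal O(\widetilde D,\mathbb E)$, so by Lemma~\ref{lem:tests}(i) each coordinate of $w_*$ has modulus less than $1$. Thus $(y_*,w_*)\in\widetilde D$, and Lemma~\ref{lem:boundary}(ii) applies.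
\end{proof}

For part (b) we recall the terms. In a metric space $(M,\varrho)$ the \emph{length} of a curve, that is, of a continuous map $\gamma:[0,1]\to M$, is
\[
L_\varrho(\gamma)=\sup\sum_{k=1}^N\varrho\bigl(\gamma(\tau_{k-1}),\gamma(\tau_k)\bigr),
\]
the supremum over all partitions $0=\tau_0<\dots<\tau_N=1$. Length is additive under subdivision of the curve. The space is a \emph{length space} if $\varrho(x,y)$ is the infimum of $L_\varrho(\gamma)$ over the curves from $x$ to $y$. The Hopf--Rinow--Cohn-Vossen theorem \cite[Theorem 2.5.28]{BBI} states that the closed balls of a complete, locally compact length space are compact. By definition, $c_D^i(x,y)$ is the infimum of $L_{c_D}(\gamma)$ over the curves in $D$ from $x$ to $y$.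

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(b)}]
The argument uses only that $D$ is bounded and $c_D$-complete. We check the hypotheses of the Hopf--Rinow--Cohn-Vossen theorem for $c_D^i$.

\emph{Distance and topology.} The trivial partition gives $c_D\le c_D^i$. Reversing and concatenating curves gives symmetry and the triangle inequality. If $B(z,5r)\subset D$ and $x,y\in B(z,r)$, the segment from $x$ to $y$ lies in $B(z,r)$, so by Lemma~\ref{lem:basic}(iii) its $c_D$-length is at most $|x-y|/(2r)$. Thus $c_D\le c_D^i\le|x-y|/(2r)$ on $B(z,r)$. Since $D$ is connected, $c_D^i$ is finite; it induces the usual topology, which is locally compact.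

\emph{Length space.} This is the general fact that an induced intrinsic metric is intrinsic \cite[Section 2.3]{BBI}; here it is short. The two distances have the same curves. For a curve $\gamma$ and a partition,
\[
\sum_k c_D^i\bigl(\gamma(\tau_{k-1}),\gamma(\tau_k)\bigr)\le\sum_kL_{c_D}\bigl(\gamma|_{[\tau_{k-1},\tau_k]}\bigr)=L_{c_D}(\gamma),
\]
so $L_{c_D^i}\le L_{c_D}$, and the reverse inequality follows from $c_D\le c_D^i$. Hence $c_D^i$ is the infimum of the $c_D^i$-lengths.

\emph{Completeness.} A $c_D^i$-Cauchy sequence is $c_D$-Cauchy, so it converges to a point of $D$ in the usual topology, and therefore in $c_D^i$.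

So closed $c_D^i$-balls are compact subsets of $D$, and $D$ is finitely compact for $c_D^i$. For $D=D_\beta$, if $c_D^i(a,x_j)$ did not tend to infinity, a subsequence of $(x_j)$ would stay in one closed ball and have a limit point in $D$, although $x_j\to(\beta,0)\notin D$. Since $0<c_D(a,x_j)<1$, the ratio $c_D^i(a,x_j)/c_D(a,x_j)$ tends to infinity.
\end{proof}

The truncated line of Section~\ref{sec:intro} behaves in the same way: the inner distance of $\min(1,|x-y|)$ is $|x-y|$, whose closed balls are compact.

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(c)}]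
For $n\ge2$ the two notions differ by (a). For $n=1$, every $c_D$-complete bounded plane domain is $c_D$-finitely compact by the theorem of Selby \cite{Selby} and Sibony \cite{Sibony} (see also \cite{JP}), and the converse implication is contained in Lemma~\ref{lem:boundary}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Bergman completeness of complete circular domains},
\texttt{http://yadda.icm.edu.pl/\allowbreak yadda/\allowbreak element/\allowbreak bwmeta1.element.\allowbreak desklight-\allowbreak 55f3d1f2-\allowbreak b8cf-\allowbreak 4075-\allowbreak 8d02-\allowbreak 61866841ab09/\allowbreak c/\allowbreak apm50\_2\_10.pdf}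

\bibitem{BBI}
Burago, Burago, and Ivanov, \emph{A Course in Metric Geometry}.

\bibitem{JP}
Jarnicki and Pflug, \emph{Invariant Distances and Metrics in Complex Analysis}.

\bibitem{Selby}
M.~A. Selby, \emph{On completeness with respect to the Carath\'eodory metric}, Canad. Math. Bull. \textbf{17} (1974), 261--263.

\bibitem{Sibony}
N.~Sibony, \emph{Prolongement de fonctions holomorphes born\'ees et m\'etrique de Carath\'eodory}, Invent. Math. \textbf{29} (1975), 205--230.

\end{thebibliography}
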